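# Reading the transcendence degree of $F$ from the skew field of quotients of $F\{X\}$

## 1. Additive polynomials, quotients, and sentences

Throughout, $p$ is a fixed prime, $F_p$ is the prime field, and $\overline F_p$ is its algebraic closure. The letters $F,F'$ stand for algebraically closed fields of characteristic $p$, that is, models of the theory $\mathrm{acf}_p$. Write $\varphi(a)=a^p$; this is an automorphism of $F$.

**Definition (twisted polynomials).** An additive polynomial over $F$ is a polynomial $\sum_i a_iT^{p^i}$, $a_i\in F$. Additive polynomials form a ring under addition and composition, namely the ring of endomorphisms of the additive group of $F$ as an algebraic group. Writing $X$ for $T^p$, this ring is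
$$F\{X\}=\Big\{\sum_i a_iX^i:\ a_i\in F\Big\}\ \text{(finite sums)},\qquad Xa=a^pX\quad(a\in F).$$
The ring acts on $F$: for $L=\sum a_iX^i$ and $b\in F$ put $L(b)=\sum a_ib^{p^i}$. Since multiplication is composition, $(LM)(b)=L(M(b))$.

*Example.* $(X-a)(X-b)=X^2-(a+b^p)X+ab$, while $(X-b)(X-a)=X^2-(b+a^p)X+ab$. These differ unless $a-a^p=b-b^p$, so $F\{X\}$ is not commutative. For $b\neq0$ the element $X-b^{p-1}$ sends $c$ to $c^p-b^{p-1}c$, and its zeros are exactly the $p$ elements of $F_pb$.

Degrees in $X$ add under multiplication, so $F\{X\}$ has no zero divisors. Nonzero $g,h$ have a nonzero common left multiple: inside the left $F$-space of elements of degree at most $N$, which has dimension $N+1$, the multiples of $g$ and of $h$ on the left form subspaces of dimensions $N+1-\deg g$ and $N+1-\deg h$, and these meet nontrivially for large $N$. So $F\{X\}$ is a (left) Ore domain.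

**Definition (skew field of quotients).** $\mathcal O_F$ is the skew field of fractions $g^{-1}h$ with $g,h\in F\{X\}$, $g\ne0$. An injective homomorphism from $F\{X\}$ to a skew field extends uniquely to $\mathcal O_F$. We regard $\mathcal O_F$ as a structure in the language of rings.

*Example.* Put $Y=X-1$. Then $XY^{-1}=(Y+1)Y^{-1}=1+Y^{-1}$. For $a\in F^*$ we have $aY^{-1}=(Ya^{-1})^{-1}=(a^{-p}X-a^{-1})^{-1}$, which has the form $g^{-1}h$ with $h=1$.

**Definition (transcendence degree).** $\operatorname{trdeg}F$ is the cardinality of a maximal subset of $F$ algebraically independent over $F_p$. By Steinitz's theorem, $F\cong F'$ if and only if $\operatorname{trdeg}F=\operatorname{trdeg}F'$.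

*Example.* $\operatorname{trdeg}\overline F_p=0$, and the algebraic closure of $F_p(x_1,\dots,x_d)$ has transcendence degree $d$.

**Definition (elementary equivalence, definable families).** $\mathcal O\equiv\mathcal O'$ means that the two structures satisfy the same first-order sentences; $\mathcal O\preceq\mathcal O'$ means that $\mathcal O$ is a substructure of $\mathcal O'$ and every first-order formula with parameters from $\mathcal O$ has the same truth value in both. A family of definable sets is uniformly definable if one formula, with parameters running over a definable set, defines all its members. Quantifying over the members of such a family is first-order, because it is quantifying over the parameters.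

*Example.* For $s\in\mathcal O_F$ let $C(s)=\{f:fs=sf\}$ be its centralizer. The centralizers form a uniformly definable family, and "some centralizer is commutative" is the sentence $\exists s\,\forall f,g\,(fs=sf\wedge gs=sg\to fg=gf)$.

**Definition (infinitary equivalence).** $L_{\infty\omega}$ allows conjunctions and disjunctions of arbitrary sets of formulas, with finite strings of quantifiers. $\equiv_{\infty\omega}$ means agreement on all $L_{\infty\omega}$-sentences.

*Example.* In a field of characteristic $p$, the formula $\bigvee_{n\ge1}t^{p^n}=t$ says that $t$ lies in a finite field, that is, that $t$ is algebraic over $F_p$.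

## 2. Does the theory of $\mathcal O_F$ determine $\operatorname{trdeg}F$?

The paper "On Finding Fields From Their Algebraic Closure Geometries" (http://www.ams.org/proc/1992-116-04/S0002-9939-1992-1100654-6/S0002-9939-1992-1100654-6.pdf) proves, as its Corollary 2.5, that if $\operatorname{trdeg}F>0$ then $\mathcal O_F\not\equiv\mathcal O_{\overline F_p}$. The question is whether this extends to all pairs of distinct finite transcendence degrees: if $\operatorname{trdeg}F\ne\operatorname{trdeg}F'$ are both finite, must $\mathcal O_F\not\equiv\mathcal O_{F'}$? The answer is yes.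

**Theorem A.** For every $d\ge1$ there is a sentence $\psi_d$ of the language of rings (depending on $p$) such that for every $F\models\mathrm{acf}_p$: $\mathcal O_F\models\psi_d\iff\operatorname{trdeg}F\ge d$. Consequently, if $\operatorname{trdeg}F\ne\operatorname{trdeg}F'$ are finite, or one is finite and the other infinite, then $\mathcal O_F\not\equiv\mathcal O_{F'}$.

**Theorem B.** For $F,F'\models\mathrm{acf}_p$ the following are equivalent: (i) $\mathcal O_F\equiv\mathcal O_{F'}$; (ii) $\mathcal O_F\equiv_{\infty\omega}\mathcal O_{F'}$; (iii) $\operatorname{trdeg}F=\operatorname{trdeg}F'$, or both are infinite. Moreover: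

- if $F\subseteq F'$ both have infinite transcendence degree, then $\mathcal O_F\preceq\mathcal O_{F'}$;
- $\mathcal O_F\cong\mathcal O_{F'}$ if and only if $F\cong F'$;
- for each finite $d$, a single sentence characterizes, among all $\mathcal O_F$ with $F\models\mathrm{acf}_p$, the isomorphism type of those with $\operatorname{trdeg}F=d$.

The consequence in Theorem A is immediate from the equivalence: if $\operatorname{trdeg}F=d<\operatorname{trdeg}F'$ with $d$ finite, then $\psi_{d+1}$ holds in $\mathcal O_{F'}$ and fails in $\mathcal O_F$.

## 3. Twisted Laurent series, and degree zero by hand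

Since $\varphi$ is an automorphism of $F$, the rule $X^ia=a^{p^i}X^i$ makes sense for all $i\in\mathbb Z$.

**Definition (twisted Laurent series).** $D_F=F((X))$ is the ring of series $\sum_{i\ge m}a_iX^i$, $m\in\mathbb Z$, with $Xa=a^pX$. For $f\ne0$, $v(f)$ is the least $i$ with $a_i\neq0$; $v(0)=\infty$.

The product of leading terms is $aX^m\cdot bX^n=ab^{p^m}X^{m+n}$, so $v(fg)=v(f)+v(g)$. A nonzero $f$ with leading term $aX^m$ is $aX^m(1-h)$ with $v(h)>0$, and $1-h$ has inverse $\sum_{n\ge0}h^n$; so $D_F$ is a skew field. It contains $F\{X\}$, hence $\mathcal O_F\subseteq D_F$. The residue map $\{v\ge0\}\to F$, $\sum a_iX^i\mapsto a_0$, is a ring homomorphism with kernel $\{v>0\}$.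

*Example.* $Y^{-1}=-(1-X)^{-1}=-\sum_{i\ge0}X^i$, and for $\alpha,\beta\in F$
$$\alpha Y^{-1}\beta=-\sum_{i\ge0}\alpha\beta^{p^i}X^i.\tag{1}$$

**Fact 1.** If $t\in F$ is transcendental over $F_p$, then $C(t)=F$.

*Proof.* If $\sum a_iX^i$ commutes with $t$, comparing coefficients gives $a_i(t^{p^i}-t)=0$ for all $i$. For $i\ne0$, $t^{p^i}=t$ would make $t$ algebraic over $F_p$; so $a_i=0$. Thus $C(t)\subseteq F$, and the other inclusion holds because $F$ is commutative. $\square$

**Fact 2.** Let $K\subseteq\mathcal O_{F'}$ be a commutative subfield and let $u\in\mathcal O_{F'}^*$ satisfy $uau^{-1}=a^p$ for all $a\in K$. Then $v(a)=0$ for all $a\in K^*$, the residue map embeds $K$ into $F'$, and so $\operatorname{trdeg}K\le\operatorname{trdeg}F'$.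

*Proof.* For $a\in K^*$, $v(a)=v(uau^{-1})=v(a^p)=p\,v(a)$, so $v(a)=0$. Hence $K\subseteq\{v\ge0\}$ and no nonzero element of $K$ has residue $0$. $\square$

Fact 2 is our only upper bound: a field found inside $\mathcal O_{F'}$, on which some inner automorphism acts as Frobenius, cannot have transcendence degree above $\operatorname{trdeg}F'$.

These two facts settle degree zero by hand. Consider the sentence
$$\exists t\,\exists u\ne0:\quad C(t)\text{ is commutative and }ua=a^pu\text{ for all }a\in C(t).$$
If $\operatorname{trdeg}F\ge1$, take $t$ transcendental and $u=X$; by Fact 1 the sentence holds in $\mathcal O_F$. It fails in $\mathcal O_{\overline F_p}$. Suppose $t,u$ were witnesses there and put $K=C(t)$, a field. By Fact 2, $K$ embeds in $\overline F_p$, so $t^{p^n}=t$ for some $n\ge1$. Then $u^ntu^{-n}=t^{p^n}=t$, so $u^n\in K$, and by Fact 2 $v(u^n)=0$; hence $v(u)=0$. Taking residues in $ua=a^pu$ shows that the residue of each $a\in K$ is a fixed point of Frobenius, so it lies in $F_p$. The residue map is injective on $K\supseteq F_p$, so $K=F_p$. Thus $t\in F_p$ is central and $C(t)=\mathcal O_{\overline F_p}$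 is not commutative, a contradiction.

## 4. What the field alone cannot say, and finite subspaces as kernels

Fact 1 makes $F$ definable in $\mathcal O_F$ once $\operatorname{trdeg}F\ge1$. The first thing to try is a statement about the field $C(t)=F$: say there that $d$ algebraically independent elements exist. This stops at once. The theory $\mathrm{acf}_p$ is complete (a textbook theorem), so all fields $F\models\mathrm{acf}_p$ satisfy the same first-order sentences. Any useful sentence must use how $F$ sits inside $\mathcal O_F$.

What first-order logic on $F$ lacks is quantification over polynomials of unbounded degree. But $F\{X\}$ contains elements $L$ of unbounded degree, each of which has a finite kernel $\{b:L(b)=0\}$, and we shall see that every finite $F_p$-subspace of $F$ is such a kernel. So one might hope to quantify over finite $F_p$-subspaces $U$ of $F$. Suppose for the moment that this is possible. Algebraicity over $F_p$ then has a simple test: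

*An element $x\in F$ is algebraic over $F_p$ if and only if $xU\subseteq U$ for some finite nonzero $F_p$-subspace $U\subseteq F$.* If $x$ is algebraic, take $U=F_p[x]$. Conversely, if $\chi$ is the characteristic polynomial of multiplication by $x$ on $U$, then $\chi(x)e=0$ for $0\ne e\in U$, so $\chi(x)=0$.

For two elements we need algebraicity of $x_2$ over $F_p(x_1)$, and here the test gives nothing: if $x_2=x_1$ is transcendental, no such $U$ exists for $x_2$, although $x_1,x_2$ are dependent. The coefficients of a relation now come from the infinite ring $F_p[x_1]$, and multiplying by them moves us out of finite subspaces.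

So there are two tasks.

- Inside the skew field $\mathcal O_F$ we must recover kernels. For this we shall define, by a formula, the subring $R=F\{X^{\pm1}\}$ (Sections 5 to 7).
- We must express algebraic dependence over $x_1,\dots,x_{i-1}$ through finite subspaces. Here Horner's scheme helps: it evaluates a polynomial using only multiplication by $x_i$ and addition of one coefficient at a time (Sections 8 to 10).

## 5. Partial fractions: $\mathcal O_F/R\cong F\otimes_{F_p}F$

Let
$$R=F\{X^{\pm1}\}=\Big\{\sum_{i=-m}^m a_iX^i\Big\}\subseteq\mathcal O_F,$$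
a subring, since $X^{\pm1}a=a^{p^{\pm1}}X^{\pm1}$. It acts on $F$ by the same formula $L(b)=\sum a_ib^{p^i}$, with $(LM)(b)=L(M(b))$. Let $A=F\otimes_{F_p}F$, a commutative ring, with $F$ acting on the left through the first factor and on the right through the second. Recall that every element of $A$ can be written $\sum_j\alpha_j\otimes\beta_j$ with the $\beta_j$ linearly independent over $F_p$, and that such a sum is $0$ only if all $\alpha_j=0$.

To see what must be added to $R$ to get $\mathcal O_F$, we first factor denominators.

**Fact 3.** Every nonzero $L\in F\{X\}$ is a product of elements of $F^*\cup\{X,Y\}$.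

*Proof.* Induct on the degree $n$ of $L=\sum a_iX^i$ in $X$; the case $n=0$ is trivial. If $a_0=0$, then $L=L'X$ with $\deg L'=n-1$. Let $a_0\ne0$, $n\ge1$. The polynomial $\sum a_iT^{p^i}$ has derivative $a_0\neq0$, so it is separable of degree $p^n>1$ and has a root $b\ne0$. Divide on the right by $X-b^{p-1}$ (possible because it is monic): $L=M(X-b^{p-1})+c$ with $c\in F$. Evaluate at $b$: since $X-b^{p-1}$ kills $b$, we get $0=L(b)=cb$, so $c=0$. Finally
$$b^pYb^{-1}=b^pXb^{-1}-b^{p-1}=X-b^{p-1},$$
and induction applies to $M$. $\square$

**Lemma 1.** $\alpha\otimes\beta\mapsto\alpha Y^{-1}\beta+R$ induces an isomorphism of $F$-$F$-bimodules $A\to\mathcal O_F/R$.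

*Proof.* The expression is biadditive, and $F_p$ is central in $\mathcal O_F$, so the map is well defined; it is clearly a bimodule map.

**Step 1: surjectivity.** The purpose is to show that $S=R+FY^{-1}F$ (finite sums of $\alpha Y^{-1}\beta$) is all of $\mathcal O_F$; we do this by showing that $S$ is a ring in which every denominator is invertible. First, $X$ commutes with $Y$ and
$$XY^{-1}=Y^{-1}X=1+Y^{-1},\qquad X^{-1}Y^{-1}=Y^{-1}X^{-1}=Y^{-1}-X^{-1};\tag{2}$$
the second holds because $Y^{-1}-X^{-1}=X^{-1}(X-Y)Y^{-1}$. Together with $X^{\pm1}\alpha=\alpha^{p^{\pm1}}X^{\pm1}$ and $\beta X^{\pm1}=X^{\pm1}\beta^{p^{\mp1}}$ this gives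
$$X^{\pm1}\alpha Y^{-1}\beta=\alpha^{p^{\pm1}}(X^{\pm1}Y^{-1})\beta\in S,\qquad \alpha Y^{-1}\beta X^{\pm1}=\alpha(Y^{-1}X^{\pm1})\beta^{p^{\mp1}}\in S.$$
So $S$ is a left and right $R$-module. It remains to multiply two fractions. Given $\beta,\alpha'\in F$, choose $\gamma\in F$ with $\gamma^p-\gamma=\beta\alpha'$. From
$$Y\gamma=\gamma^pX-\gamma=\gamma^pY+(\gamma^p-\gamma),$$
multiplying by $Y^{-1}$ on both sides, $\gamma Y^{-1}=Y^{-1}\gamma^p+Y^{-1}(\gamma^p-\gamma)Y^{-1}$. Hence
$$\alpha Y^{-1}\beta\cdot\alpha'Y^{-1}\beta'=\alpha\gamma Y^{-1}\beta'-\alpha Y^{-1}\gamma^p\beta'\in S.$$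
So $S$ is a ring containing $F$, $X^{\pm1}$, $Y$, $Y^{-1}$. By Fact 3 every nonzero element of $F\{X\}$ is invertible in $S$, so every $g^{-1}h$ is in $S$ and $S=\mathcal O_F$.

**Step 2: injectivity.** The purpose is to show that a nontrivial combination of the $\alpha Y^{-1}\beta$ is never a Laurent polynomial. Let $0\ne r=\sum_{j=1}^n\alpha_j\otimes\beta_j$ with the $\beta_j$ independent over $F_p$ and the $\alpha_j$ not all $0$, and suppose $\sum_j\alpha_jY^{-1}\beta_j\in R$. By (1), for some $m\ge0$,
$$\sum_j\alpha_j\beta_j^{p^i}=0\quad\text{for all }i\ge m.$$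
So the $n\times n$ matrix $(\beta_j^{p^{m+l}})_{0\le l<n,\,1\le j\le n}$ kills the nonzero vector $(\alpha_j)$ and is singular. Its rows are then dependent: there are $c_0,\dots,c_{n-1}\in F$, not all $0$, with $\sum_lc_l(\beta_j^{p^m})^{p^l}=0$ for all $j$. The nonzero polynomial $\sum_{l<n}c_lT^{p^l}$, of degree at most $p^{n-1}$, is additive and vanishes on the $F_p$-span of the $\beta_j^{p^m}$. These are independent over $F_p$ because $\varphi$ is injective and $F_p$-linear, so the span has $p^n$ elements. This is a contradiction. $\square$

Let $\rho:\mathcal O_F\to A$ be the resulting additive surjection with kernel $R$ and $\rho(\alpha Y^{-1}\beta)=\alpha\otimes\beta$. The displayed formulas in Step 1, read modulo $R$, give for $a,b\in F$ and $f\in\mathcal O_F$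
$$\rho(afb)=(a\otimes b)\rho(f),\qquad \rho(X^{\pm1}f)=(\varphi^{\pm1}\otimes1)\rho(f),\qquad \rho(fX)=(1\otimes\varphi^{-1})\rho(f).\tag{3}$$
For instance $X\alpha Y^{-1}\beta=\alpha^p\beta+\alpha^pY^{-1}\beta$, and $\alpha^p\beta\in R$.

Write $[u,y]=uy-yu$ and $\wp(r)=r^p-r$. In the commutative ring $A$ of characteristic $p$ we have $(\varphi\otimes\varphi)(r)=r^p$. Applying $1\otimes\varphi$ to $\rho(Xy)-\rho(yX)=(\varphi\otimes1)\rho(y)-(1\otimes\varphi^{-1})\rho(y)$ we obtain
$$(1\otimes\varphi)\,\rho([X,y])=\wp(\rho(y))\qquad(y\in\mathcal O_F).\tag{4}$$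
So commutation with $X$ on $\mathcal O_F/R$ is an Artin–Schreier map on $F\otimes F$.

## 6. Commutators with $X$ and the map $\wp$ on $F\otimes F$

**Every element of $R$ is a commutator.** We need $R=[X,R]$ below. Given $\sum c_iX^i\in R$, choose $y_i\in F$ with $y_i^p-y_i=c_{i+1}$, and $y_i=0$ if $c_{i+1}=0$. Then
$$\Big[X,\sum y_iX^i\Big]=\sum(y_i^p-y_i)X^{i+1}=\sum c_iX^i.\tag{5}$$

This suggests the definition "$R$ is the set of commutators $[X,y]$, $y\in\mathcal O_F$". It fails: let $\gamma^p-\gamma=1$. Then
$$[X,\gamma Y^{-1}]=\gamma^p(1+Y^{-1})-\gamma(1+Y^{-1})=1+Y^{-1},\qquad[X,\gamma X^{-1}]=\gamma^p-\gamma=1,$$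
so $Y^{-1}=[X,\gamma Y^{-1}-\gamma X^{-1}]$ is a commutator outside $R$. In $A$, this is the identity $1\otimes1=\wp(\gamma\otimes1)$. The set of commutators is too large. But $R$ is stable under multiplication by $F$ on both sides, and we can demand this: keep those $f$ for which all $afb$, $a,b\in F$, are commutators with $X$. By (3) and (4) this reduces to the following lemma.

**Lemma 2.** Let $\operatorname{trdeg}F\ge1$, and let $\sigma\in A$ satisfy $(a\otimes b)\sigma\in\wp(A)$ for all $a,b\in F$. Then $\sigma=0$.

The transcendental element is needed. If $F=\overline F_p$, then $\wp(A)=A$, so every $\sigma$ satisfies the hypothesis. Indeed $\sigma$ lies in the image of $F_q\otimes F_q$ for some $q=p^n$, so $\Phi=\varphi\otimes\varphi$ satisfies $\Phi^n\sigma=\sigma$. Choose $m\in\overline F_p$ with $m^q-m=1$ and put $r=\sum_{j=0}^{n-1}(m^{p^j}\otimes1)\Phi^j\sigma$. Then $\Phi r-r=(m^q\otimes1)\Phi^n\sigma-(m\otimes1)\sigma=\sigma$.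

**Definition (Hahn field).** For a field $\kappa$, $\kappa((t^{\mathbb Q}))$ is the field of formal sums $r=\sum_{q\in\mathbb Q}r_qt^q$, $r_q\in\kappa$, whose support $\{q:r_q\ne0\}$ is well ordered, with the usual addition and multiplication.

In characteristic $p$,
$$(r^p)_{pq}=(r_q)^p.\tag{6}$$
Indeed the coefficient of $t^{s}$ in $r^p$ is the sum, with finitely many nonzero terms, of the products $r_{q_1}\cdots r_{q_p}$ over $q_1+\dots+q_p=s$. Cyclic permutation groups the index tuples into orbits of size $p$, which contribute $0$, and the one constant tuple, which contributes $(r_{s/p})^p$.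

*Example.* The equation $T^p-T=t^{-1}$ has the solution $\sum_{i\ge1}t^{-1/p^i}$: its $p$-th power is $t^{-1}+\sum_{i\ge1}t^{-1/p^i}$, and the exponents $-1/p<-1/p^2<\cdots$ are well ordered. The equation $T^p-T=t$ has the solution $-\sum_{j\ge0}t^{p^j}$. A negative exponent is handled by dividing by $p$ repeatedly, a positive one by multiplying by $p$ repeatedly; the other direction would leave the well-ordered supports.

The example contains the idea of the proof. In $F\otimes F$ there are two exponents, and both are multiplied by the same power of $p$. If the first is negative and the second positive, neither direction is allowed. So an element such as $t^{-1}\otimes t$ should not be in $\wp(A)$; the factor $a\otimes b$ in the hypothesis lets us move any $\sigma\ne0$ into this position.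

*Proof of Lemma 2.*

**Step 1: series expansion of $F$.** We need exponents for elements of $F$. Let $B$ be a transcendence basis of $F$, $t\in B$, and let $\kappa$ be the algebraic closure of $F_p(B\setminus\{t\})$ in $F$. Then $t$ is transcendental over $\kappa$ and $F$ is the algebraic closure of $\kappa(t)$. Since $\kappa$ is algebraically closed and $\mathbb Q$ is divisible, the Hahn field $\kappa((t^{\mathbb Q}))$ is algebraically closed (Mac Lane, *The universality of formal power series fields*, Bull. AMS 45 (1939)). So $F$ embeds in it over $\kappa(t)$, and we write elements of $F$ as $\sum_qr_qt^q$.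

**Step 2: series expansion of $A$.** We need exponents in two variables for elements of $A$. For $r=\sum_ir_i\otimes s_i\in A$ define
$$\hat r:\mathbb Q^2\to\kappa\otimes_{F_p}\kappa,\qquad\hat r(q,q')=\sum_i(r_i)_q\otimes(s_i)_{q'}.$$
For fixed $(q,q')$ this is the tensor product of two $F_p$-linear coefficient maps $F\to\kappa$, so it is well defined and additive in $r$. It has four properties.

(a) $r\mapsto\hat r$ is injective. Take the $s_i$ independent over $F_p$ and suppose $\hat r=0$. For an $F_p$-linear $\lambda:\kappa\to F_p$, apply $\lambda\otimes1:\kappa\otimes\kappa\to\kappa$ to $\hat r(q,q')=0$: we get $\sum_i\lambda((r_i)_q)(s_i)_{q'}=0$ for all $q'$. So the element $\sum_i\lambda((r_i)_q)s_i$ of $F$ is $0$, and by independence $\lambda((r_i)_q)=0$. As $\lambda$ and $q$ are arbitrary, all $r_i=0$.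

(b) $\operatorname{supp}\hat r\subseteq S\times S'$ with $S,S'\subseteq\mathbb Q$ well ordered: take the finite unions of the supports of the $r_i$ and of the $s_i$.

(c) $\widehat{r^p}(pq,pq')=\Phi(\hat r(q,q'))$, where $\Phi=\varphi\otimes\varphi$ on $\kappa\otimes\kappa$ is additive and bijective. This follows from $r^p=\sum r_i^p\otimes s_i^p$ and (6).

(d) If $g=(t^{-N}\otimes t^M)r$ with $N,M\in\mathbb Z$, then $\hat g(q,q')=\hat r(q+N,q'-M)$. So the support is translated by $(-N,M)$.

**Step 3: moving $\sigma$ into the critical position.** We now isolate one exponent pair of opposite signs that is alone on its orbit under multiplication by $p$. Suppose $\sigma\ne0$; by (a) $\hat\sigma\ne0$. Let $\operatorname{supp}\hat\sigma\subseteq S\times S'$ as in (b). Let $q_0$ be the least first coordinate of a point of $\operatorname{supp}\hat\sigma$, choose $q_0'$ with $(q_0,q_0')\in\operatorname{supp}\hat\sigma$, and let $s_0=\min S'$. Choose integers $N,M$ with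
$$q:=q_0-N<0,\qquad s_0+M>0,\qquad q':=q_0'+M<p(s_0+M).$$
The last condition reads $q_0'-ps_0<(p-1)M$ and holds for $M$ large. Since $q_0'\ge s_0$, also $q'\ge s_0+M>0$. Let $g=(t^{-N}\otimes t^M)\sigma$ and $g_j=\hat g(p^jq,p^jq')$ for $j\in\mathbb Z$. Then:

- $g_0=\hat\sigma(q_0,q_0')\ne0$;
- $g_j=0$ for $j\ge1$, since $p^jq<q$ and $q$ is the least first coordinate in $\operatorname{supp}\hat g$;
- $g_j=0$ for $j\le-1$, since $p^jq'\le q'/p<s_0+M$, which is a lower bound for the second coordinates in $\operatorname{supp}\hat g$.

**Step 4: the recursion along the orbit.** Here we show that $g\notin\wp(A)$, which contradicts the hypothesis. Suppose $g=r^p-r$ with $r\in A$, and put $c_j=\hat r(p^jq,p^jq')$. By (c),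
$$\Phi(c_{j-1})-c_j=g_j\qquad(j\in\mathbb Z).\tag{7}$$
As $j\to+\infty$ the numbers $p^jq$ strictly decrease, because $q<0$; as $j\to-\infty$ the numbers $p^jq'$ strictly decrease, because $q'>0$. A well-ordered set contains only finitely many terms of a strictly decreasing sequence. So by (b), applied to $r$, $c_j=0$ for $|j|$ large. For $j\le-1$, (7) reads $c_j=\Phi(c_{j-1})$, so starting from very negative indices, $c_j=0$ for all $j\le-1$. Then $c_0=-g_0\ne0$. For $j\ge1$, again $c_j=\Phi(c_{j-1})$, and $\Phi$ is injective, so $c_j\ne0$ for all $j\ge1$. This contradicts $c_j=0$ for large $j$. $\square$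

**Proposition 3.** If $t\in F$ is transcendental over $F_p$, then
$$R=\{f\in\mathcal O_F:\ \forall a,b\in C(t)\ \exists y\ \ afb=Xy-yX\}.$$

*Proof.* By Fact 1, $C(t)=F$. If $f\in R$ and $a,b\in F$, then $afb\in R=[X,R]$ by (5). Conversely let $f$ be in the right-hand side and put $\sigma=(1\otimes\varphi)\rho(f)$. For $a,b\in F$, by (3) and (4),
$$(a\otimes b^p)\sigma=(1\otimes\varphi)\big((a\otimes b)\rho(f)\big)=(1\otimes\varphi)\rho(afb)\in\wp(A).$$
As $b^p$ runs over all of $F$, Lemma 2 gives $\sigma=0$. Hence $\rho(f)=0$ and $f\in R$. $\square$

## 7. Finite subspaces of $F$ as kernels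

We now recover kernels without evaluating. For $L=\sum a_iX^i\in R$ and $b\in F$, (3) gives
$$\rho(LbY^{-1})=\sum_i(a_i\otimes1)(\varphi^i\otimes1)(b\otimes1)=L(b)\otimes1.$$
Since $\ker\rho=R$,
$$\{b\in F:\ LbY^{-1}\in R\}=\ker L:=\{b\in F:\ L(b)=0\}.\tag{8}$$

**Fact 4.** $\{\ker L:0\ne L\in R\}$ is exactly the set of all finite $F_p$-subspaces of $F$. It contains $\{0\}$ and is closed under $U\mapsto U+F_pb$ for $b\in F$.

*Proof.* Let $0\ne L\in R$. Then $\ker L$ is an $F_p$-subspace, and for large $m$ the element $X^mL\in F\{X\}$ has the same kernel, which is the zero set of a nonzero polynomial; so $\ker L$ is finite. Also $\ker1=\{0\}$. Let $b\in F\setminus\ker L$ and $e=L(b)\neq0$. The product $(X-e^{p-1})L$ is nonzero, and its kernel consists of the $c$ with $L(c)^p=e^{p-1}L(c)$, that is, $L(c)\in F_pe$. But $L(c)=je=L(jb)$ means $c-jb\in\ker L$. So the kernel is $\ker L+F_pb$. (For $b\in\ker L$ there is nothing to do.) Starting from $\{0\}$, we reach every finite subspace. $\square$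

## 8. The sentence $\psi_d$

Now we write everything with variables $t,u$ in place of a transcendental element and $X$. For elements $t,u$ of a skew field $\mathcal O$ of characteristic $p$ with $u\ne0,1$ put

- $K=C(t)$;
- $R_{t,u}=\{f:\ \forall a,b\in K\ \exists y\ \ afb=uy-yu\}$, an additive subgroup;
- $U_L=\{b\in K:\ Lb(u-1)^{-1}\in R_{t,u}\}$ for $L\in\mathcal O$, an additive subgroup of $K$;
- $\mathcal U=\{U_L:\ L\in R_{t,u}\setminus\{0\}\}$, a uniformly definable family.

Let $\theta(t,u)$ say: $u\ne0,1$; $K$ is commutative; $ua=a^pu$ for all $a\in K$; $\{0\}\in\mathcal U$; and for all $U\in\mathcal U$, $b\in K$: $\bigcup_{j<p}(U+jb)\in\mathcal U$. This is first-order, since quantifiers over $\mathcal U$ are quantifiers over $L$.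

For $x_1,\dots,x_d\in K\setminus\{0\}$ put $A_0=F_p=\{0,1,\dots,p-1\}$ and, for $1\le i\le d$,
$$A_i=\bigcup\{U\in\mathcal U:\ U\subseteq A_{i-1}+x_iU\},$$
$$D_i:\iff\exists U\in\mathcal U\ \big(U\subseteq A_{i-1}+x_iU\ \text{ and }\ x_iU\cap A_{i-1}\not\subseteq\{0\}\big).$$
By induction on $i$ these are given by first-order formulas in $t,u,x_1,\dots,x_i$: for instance $g\in A_i$ says that there is $L\in R_{t,u}\setminus\{0\}$ with $g\in U_L$ such that every $h\in U_L$ is $a+x_ih'$ with $a\in A_{i-1}$, $h'\in U_L$. Let $\psi_d$ be
$$\exists t,u,x_1,\dots,x_d\ \Big(\theta(t,u)\wedge\bigwedge_{i=1}^d(x_i\in K\setminus\{0\})\wedge\bigwedge_{i=1}^d\neg D_i\Big).$$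

*Example.* Let $d=1$, let $\mathcal U$ be all finite subspaces of the field $K$, and $x=x_1$. The space $U=\operatorname{span}(1,x)$ satisfies $U\subseteq F_p+xU$, so $x\in A_1$. If $x\ne1$ and $e=1/(1-x)$, then $e=1+xe$, so $U=F_pe$ qualifies and $e\in A_1$. So $A_1$ can be larger than $F_p[x]$. If $p=2$ and $x^2+x+1=0$, take $U=\operatorname{span}(1,1+x)$: here $1=1+x\cdot0$, $1+x=1+x\cdot1$, and $x(1+x)=1$ is a nonzero element of $xU\cap F_2$, so $D_1$ holds.

In general we shall not compute $A_i$. It will be enough to have $F_p[x_1,\dots,x_i]\subseteq A_i$ when we want to prove that $D_i$ holds, and to have $A_i$ inside the algebraic closure of $F_p(x_1,\dots,x_i)$ when we want to prove that $D_i$ fails.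

## 9. $\psi_d$ forces $\operatorname{trdeg}F'\ge d$: Horner's scheme

Let $F'\models\mathrm{acf}_p$ be arbitrary and let $t,u,x_1,\dots,x_d$ be witnesses for $\psi_d$ in $\mathcal O_{F'}$. Nothing is known about $t$ and $u$ beyond $\theta(t,u)$. Since $K=C(t)$ is a centralizer in a skew field and is commutative, it is a field, and it contains $F_p$.

**Step 1: $\mathcal U$ is rich enough.** We need all finite subspaces of $K$ to be available. By $\theta(t,u)$, $\{0\}\in\mathcal U$, and with $U$ also $U+F_pb=\bigcup_{j<p}(U+jb)$ is in $\mathcal U$. By induction on dimension, $\mathcal U$ contains every finite $F_p$-subspace of $K$. (It may have other members; this does no harm.)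

**Step 2: Horner spaces.** This step produces, from a polynomial in $x_i$, a finite space of the kind used in $A_i$ and $D_i$. Write $P_i=F_p[x_1,\dots,x_i]\subseteq K$. For $g_0,\dots,g_n\in P_{i-1}$ put
$$g^{(m)}=\sum_{j\ge m}g_jx_i^{j-m}\ (0\le m\le n),\qquad g^{(n+1)}=0,\qquad U=\operatorname{span}_{F_p}(g^{(0)},\dots,g^{(n)}).$$
Since $g^{(m)}=g_m+x_ig^{(m+1)}$ for $0\le m\le n$, taking $F_p$-combinations gives
$$U\subseteq P_{i-1}+x_iU.\tag{9}$$

**Step 3: $P_i\subseteq A_i$ for $0\le i\le d$.** This is the lower bound on $A_i$. For $i=0$ both are $F_p$. Suppose $P_{i-1}\subseteq A_{i-1}$ and let $g=\sum g_jx_i^j\in P_i$ with $g_j\in P_{i-1}$. The space $U$ of Step 2 is in $\mathcal U$ by Step 1, and $U\subseteq A_{i-1}+x_iU$ by (9). So $g=g^{(0)}\in U\subseteq A_i$.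

**Step 4: dependence makes some $D_i$ true.** We show that the $x_i$ are independent. Suppose they are algebraically dependent over $F_p$. Then some $x_i$ is algebraic over $F_p(x_1,\dots,x_{i-1})$; take $i$ minimal. Clearing denominators, and dividing by a power of $x_i\ne0$, we get $g_0,\dots,g_n\in P_{i-1}$ with $\sum_jg_jx_i^j=0$ and $g_0\ne0$; then $n\ge1$. With $U$ as in Step 2, $U\in\mathcal U$ and $U\subseteq A_{i-1}+x_iU$ by (9) and Step 3. Now $0=g^{(0)}=g_0+x_ig^{(1)}$, so $x_ig^{(1)}=-g_0$ is a nonzero element of $x_iU\cap P_{i-1}\subseteq x_iU\cap A_{i-1}$. So $D_i$ holds, a contradiction.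

**Step 5: the upper bound.** We transfer the result from $K$ to $F'$. By Step 4, $\operatorname{trdeg}K\ge d$. By $\theta(t,u)$, $uau^{-1}=a^p$ on $K$, so Fact 2 gives $\operatorname{trdeg}F'\ge\operatorname{trdeg}K\ge d$.

## 10. $\operatorname{trdeg}F\ge d$ forces $\psi_d$: Cramer's rule over $k[x]_{(x)}$

Let $\operatorname{trdeg}F\ge d\ge1$. Take $x_1,\dots,x_d\in F$ algebraically independent over $F_p$, $t=x_1$, and $u=X$.

**Step 1: $\theta(t,u)$ holds.** We identify the objects of Section 8. By Fact 1, $K=F$, which is commutative, and $Xa=a^pX$. By Proposition 3, $R_{t,u}=R$. By (8), $U_L=\ker L$ for $L\in R\setminus\{0\}$, and by Fact 4 $\mathcal U$ is the set of all finite $F_p$-subspaces of $F$, with the two closure properties required. So $\theta(t,u)$ holds.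

Let $k_i$ be the algebraic closure of $F_p(x_1,\dots,x_i)$ in $F$. It remains to show, by induction on $i$, that $A_i\subseteq k_i$, and that $D_i$ fails for $1\le i\le d$. Clearly $A_0=F_p\subseteq k_0$. Let $1\le i\le d$, assume $A_{i-1}\subseteq k:=k_{i-1}$, and put $x=x_i$, which is transcendental over $k$.

**Step 2: a qualifying $U$ lies in $k[x]_{(x)}$.** This is the upper bound on $A_i$. Here $k[x]_{(x)}$ is the ring of fractions $h_1/h_2$, $h_1,h_2\in k[x]$, $h_2(0)\ne0$. Let $U$ be a finite subspace with $U\subseteq A_{i-1}+xU$, and let $U_k$ be its $k$-span in $F$, a finite-dimensional $k$-space. If $e\in U$, $e=a+xe'$ with $a\in A_{i-1}\subseteq k$ and $e'\in U$, then $\lambda e=\lambda a+x\lambda e'$ for $\lambda\in k$; so $U_k\subseteq k+xU_k$. Let $w=(w_1,\dots,w_m)^T$ be a $k$-basis of $U_k$ (if $U_k=0$ there is nothing to prove). Then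
$$w=c+xMw,\quad\text{i.e.}\quad(I-xM)w=c,\qquad c\in k^m,\ M\in M_m(k).$$
The polynomial $\det(I-xM)\in k[x]$ has value $1$ at $x=0$, so it is a unit of $k[x]_{(x)}$. By Cramer's rule all $w_j\in k[x]_{(x)}$. Hence
$$U\subseteq U_k\subseteq k[x]_{(x)}\subseteq k_i.\tag{10}$$
Taking the union over all such $U$, $A_i\subseteq k_i$.

**Step 3: $D_i$ fails.** We show that no qualifying $U$ witnesses $D_i$. Suppose $U\subseteq A_{i-1}+xU$ and $xe=a$ with $e\in U$, $0\ne a\in A_{i-1}\subseteq k$. By (10), $a/x=e\in k[x]_{(x)}$. But then $a=xe$ lies in the ideal generated by $x$, while $a\in k^*$ is a unit of the local ring $k[x]_{(x)}$; impossible. So $D_i$ fails, and the induction is complete.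

Therefore $\mathcal O_F\models\psi_d$. Sections 9 and 10 together prove the equivalence in Theorem A, and with Section 2 the whole theorem. The question has the answer yes, and Corollary 2.5 is the case where the smaller degree is $0$. $\blacksquare$

## 11. Back and forth between infinite degrees: proof of Theorem B

The implication (ii)$\Rightarrow$(i) is trivial because first-order sentences are $L_{\infty\omega}$-sentences, and (i)$\Rightarrow$(iii) is Theorem A. For (iii)$\Rightarrow$(ii), if the transcendence degrees are equal, then $F\cong F'$ by Steinitz, so $\mathcal O_F\cong\mathcal O_{F'}$. The remaining case is that both are infinite; assume this for Steps 1 to 3.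

**Step 1: the partial isomorphisms.** We need a system of maps with the back-and-forth property. For an algebraically closed subfield $k\subseteq F$, the inclusion $k\{X\}\subseteq F\{X\}$ gives $\mathcal O_k\subseteq\mathcal O_F$. A field isomorphism $k\to k'$ respects the rule $Xa=a^pX$, so it induces an isomorphism $\mathcal O_k\to\mathcal O_{k'}$ fixing $X$. Let $I$ be the set of all isomorphisms obtained in this way, with $k\subseteq F$ and $k'\subseteq F'$ algebraically closed of finite transcendence degree. The set $I$ is nonempty: take for $k,k'$ the algebraic closures of $F_p$ in $F$ and $F'$.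

**Step 2: forth and back.** We show that each member of $I$ can be extended, inside $I$, to any given new element. Let $\mathcal O_k\to\mathcal O_{k'}$ be in $I$ and $f\in\mathcal O_F$. Write $f=g^{-1}h$ with $g,h\in F\{X\}$, and let $k_1$ be the algebraic closure in $F$ of $k$ together with the finitely many coefficients of $g$ and $h$. It has finite transcendence degree, and $f\in\mathcal O_{k_1}$. A transcendence basis of $k_1$ over $k$ is finite. Since $\operatorname{trdeg}F'$ is infinite and $\operatorname{trdeg}k'$ is finite, we can map this basis to elements of $F'$ algebraically independent over $k'$, and then extend to algebraic closures. So $k\to k'$ extends to an isomorphism of $k_1$ with an algebraically closed subfield of $F'$ of finite transcendence degree. The induced map on $\mathcal O_{k_1}$ is in $I$, extends the given one, and is defined at $f$. The back direction is symmetric.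

**Step 3: preservation of formulas.** By Karp's theorem, Step 2 gives $\mathcal O_F\equiv_{\infty\omega}\mathcal O_{F'}$, and every member of $I$ preserves all $L_{\infty\omega}$-formulas. The argument is an induction on the formula: for every $\iota\in I$ and every tuple $\bar f$ in its domain, $\mathcal O_F\models\chi(\bar f)\iff\mathcal O_{F'}\models\chi(\iota\bar f)$. For atomic $\chi$ this holds because $\iota$ is an isomorphism of subrings; negations and arbitrary conjunctions and disjunctions are immediate. If $\mathcal O_F\models\exists y\,\chi(\bar f,y)$ with witness $f_0$, extend $\iota$ to $\iota_1\in I$ defined at $f_0$; then $\iota_1f_0$ is a witness in $\mathcal O_{F'}$. The converse uses the back direction. Applying this to sentences, with any member of the nonempty set $I$, we get (ii).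

**Step 4: elementary extensions.** Let $F\subseteq F'$ both have infinite transcendence degree. Any finite tuple of $\mathcal O_F$ lies in some $\mathcal O_k$ with $k\subseteq F$ algebraically closed of finite transcendence degree, by taking the coefficients of all numerators and denominators. Since $k\subseteq F'$ too, $\mathrm{id}_{\mathcal O_k}\in I$. By Step 3 the tuple satisfies the same formulas in $\mathcal O_F$ and in $\mathcal O_{F'}$; so $\mathcal O_F\preceq\mathcal O_{F'}$.

**Step 5: isomorphism.** We show $\mathcal O_F\cong\mathcal O_{F'}$ only if $F\cong F'$; the converse is clear. If $\mathcal O_F\cong\mathcal O_{F'}$, then by Theorem A the transcendence degrees are equal or both infinite. In the second case, $|F|=|\mathcal O_F|=|\mathcal O_{F'}|=|F'|$, because $F$ is infinite and elements of $\mathcal O_F$ are given by finitely many coefficients in $F$. An infinite $\operatorname{trdeg}F$ equals $|F|$, and likewise for $F'$. So the transcendence degrees agree in both cases, and $F\cong F'$ by Steinitz.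

**Step 6: one sentence for each finite degree.** Let $\psi_0$ be a tautology. For finite $d$, by Theorem A, $\psi_d\wedge\neg\psi_{d+1}$ holds in $\mathcal O_F$ if and only if $\operatorname{trdeg}F=d$. This determines $F$, hence $\mathcal O_F$, up to isomorphism. $\blacksquare$
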